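
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}
\newtheorem*{thmC}{Theorem C}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{Universal 2-covers of geometric chamber systems need not be geometric}


\begin{abstract}
We disprove the conjecture that the universal 2-cover of every geometric chamber system is geometric. The conjecture holds in rank 3 and fails in every rank $n\ge 4$: there are finite counterexamples whose panels are as large as one likes, and in rank 4 there is a thin one with 180 chambers, built from the M\"obius band with five vertices. The mechanism is a loop that lives in the residues of two incident elements at once and can be pushed from one residue to the other across residues of rank 2. We also show that every $(n-1)$-cover of a geometric chamber system of rank $n$ is geometric, and give an exact fiberwise criterion for a 2-cover to be geometric.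
\end{abstract}

\section{The question and the answer}

\subsection{Geometries and chamber systems}

An incidence geometry can be described by its elements and their incidences, or by its maximal flags together with the information which of them differ in a single element. The second description leads to chamber systems, where coverings are easy to handle. The question treated here is whether passing to a covering can take us out of the world of geometries.

Let $I$ be a finite set of \emph{types}. A \emph{chamber system} over $I$ is a nonempty set $C$ of \emph{chambers} with an equivalence relation $\sim_i$ for each $i\in I$, such that the graph joining $x$ and $y$ whenever $x\sim_i y$ for some $i$ is connected. If $x\sim_iy$, then $x$ and $y$ are \emph{$i$-adjacent}. A \emph{gallery} is a finite sequence $x_0,\dots,x_k$ of chambers in which consecutive ones are adjacent; if $x_{t-1}\sim_{i_t}x_t$ for all $t$, we say that it is a gallery with types $i_1,\dots,i_k$. For $J\subseteq I$, a \emph{$J$-residue} is a connected component of the graph defined by the relations $\sim_j$, $j\in J$; it has \emph{rank} $|J|$ and is itself a chamber system over $J$. We denote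 by $R_J(x)$ the $J$-residue containing $x$. Residues of rank 1 are called \emph{panels}. The rank of the chamber system is $|I|$.

A \emph{morphism} of chamber systems over $I$ is a map of chambers preserving $i$-adjacency for every $i$; an isomorphism is a bijective morphism whose inverse is a morphism. An \emph{$m$-cover} is a surjective morphism $\varphi:\mathcal C'\to\mathcal C$ whose restriction to each residue $R'$ of rank at most $m$ is an isomorphism onto the residue of $\mathcal C$ of the same type that contains $\varphi(R')$. A \emph{universal $m$-cover} of $\mathcal C$ is an $m$-cover $\widetilde\varphi:\widetilde{\mathcal C}\to\mathcal C$ such that for every $m$-cover $\psi:\mathcal C'\to\mathcal C$ there is an $m$-cover $\chi:\widetilde{\mathcal C}\to\mathcal C'$ with $\widetilde\varphi=\psi\chi$. By a theorem of Ronan, every chamber system of rank greater than 2 has a universal 2-cover, unique up to isomorphism.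

A \emph{pre-geometry} over $I$ is a set $\Gamma$ of elements with a reflexive symmetric incidence relation and a type function $t:\Gamma\to I$ such that
\begin{enumerate}
\item[(a)] two distinct elements of the same type are never incident;
\item[(b)] every flag is contained in a chamber.
\end{enumerate}
Here a \emph{flag} is a set of pairwise incident elements (possibly empty), and a \emph{chamber} is a flag with exactly one element of each type. The \emph{type} of a flag $F$ is the set $t(F)$, and its \emph{corank} is $|I\setminus t(F)|$. The \emph{residue} $\Gamma_F$ consists of the elements outside $F$ that are incident with all elements of $F$; it is a pre-geometry over $I\setminus t(F)$. A \emph{geometry} of rank $|I|$ is a pre-geometry that is \emph{residually connected}: the incidence graph of $\Gamma_F$ is connected for every flag $F$ of corank at least 2, including $F=\emptyset$, where $\Gamma_\emptyset=\Gamma$.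

The chamber system $\mathcal C(\Gamma)$ of a geometry has the chambers of $\Gamma$ as chambers, two of them being $i$-adjacent when they have the same element of every type other than $i$. (That it is connected is part of Lemma~\ref{lem:flags}.) By the panels of $\Gamma$ we mean those of $\mathcal C(\Gamma)$. A chamber system is \emph{geometric} if it is isomorphic to $\mathcal C(\Gamma)$ for some geometry $\Gamma$.

\begin{conjecture}[\cite{GCS}]
If $|I|\ge3$, the universal 2-cover of any geometric chamber system over $I$ is geometric.
\end{conjecture}

\subsection{What one would guess, and what is true}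

The elements of $\Gamma$ can be recovered from $\mathcal C(\Gamma)$: the chambers containing a given element of type $i$ form a residue of type $I\setminus\{i\}$, and every such residue arises in this way (Lemma~\ref{lem:flags}). So a chamber system is geometric exactly when its residues of types $I\setminus\{i\}$ intersect each other as the elements of a geometry would; Lemma~\ref{lem:G} makes this precise. A 2-cover does not change residues of rank at most 2. In rank 3 these are all the proper residues, so one would guess that nothing can go wrong, and this is correct.

\begin{thmB}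
If $|I|=n\ge3$, every $(n-1)$-cover of a geometric chamber system over $I$ is geometric. In particular the conjecture holds in rank $3$.
\end{thmB}

In rank 4 the residues representing elements have rank 3, and a 2-cover may unwrap them. The danger is this. Let $R$ and $S$ be residues representing two incident elements of different types. In a geometry $R\cap S$ is a single residue, hence connected. If a cover unwraps both $R$ and $S$ but not $R\cap S$, then the preimage of $R\cap S$ falls apart, and its pieces may all lie in one residue over $R$ and also in one residue over $S$. We shall see that this can happen, and that it can happen in such a way that no further 2-cover repairs it.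

\begin{thmA}
For every $n\ge4$ and every $q\ge1$ there is a finite geometry $\Gamma$ of rank $n$, all of whose panels have at least $q$ chambers, with the following properties.
\begin{enumerate}
\item[(i)] The universal $2$-cover of $\mathcal C(\Gamma)$ is not geometric.
\item[(ii)] $\mathcal C(\Gamma)$ has a non-geometric $(n-2)$-cover.
\item[(iii)] For $2\le m\le n-2$, no universal $m$-cover of $\mathcal C(\Gamma)$ is geometric.
\end{enumerate}
For $n=4$ there is also a geometry with properties \emph{(i)--(iii)} which is thin (all panels have exactly two chambers) and has $180$ chambers.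
\end{thmA}

Thus, for $n\ge3$, the conjecture holds in rank $n$ if and only if $n=3$. Moreover, for $2\le m\le n$, the statement ``every $m$-cover of a geometric chamber system of rank $n$ is geometric'' holds if and only if $m\ge n-1$, since an $m$-cover is an $m'$-cover for all $m'\le m$.

Section~\ref{sec:tools} collects two elementary tools. Section~\ref{sec:idea} shows the idea in rank 4. Sections~\ref{sec:geom}--\ref{sec:examples} prove Theorem~A. Section~\ref{sec:positive} contains an exact criterion (Theorem~C) for a 2-cover of a geometric chamber system to be geometric, and deduces Theorem~B from it.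

\section{Two tools}\label{sec:tools}

\begin{lemma}\label{lem:flags}
Let $\Gamma$ be a geometry over $I$ and $F$ a flag of type $J\subseteq I$. The set of chambers containing $F$ is an $(I\setminus J)$-residue of $\mathcal C(\Gamma)$, and every $(I\setminus J)$-residue is of this form. Hence, if $i\ne j$ and two chambers lie in a common $(I\setminus\{i\})$-residue and in a common $(I\setminus\{j\})$-residue, they lie in a common $(I\setminus\{i,j\})$-residue.
\end{lemma}

\begin{proof}
An adjacency of type $k\notin J$ preserves the elements of types in $J$, so the set of chambers containing $F$ is closed under such adjacencies; it is nonempty by (b). We show by induction on the corank of $F$ that any two chambers $x,y\supseteq F$ are joined by a gallery with types in $I\setminus J$. For corank at most 1 they are equal or adjacent. Let the corank be at least 2, and choose elements $a\in x\setminus F$ and $b\in y\setminus F$. As $\Gamma_F$ is connected, there are $a=a_0,a_1,\dots,a_k=b$ in $\Gamma_F$ with consecutive ones incident. For $1\le t\le k$ let $z_t$ be a chamber containing the flag $F\cup\{a_{t-1},a_t\}$, and put $z_0=x$, $z_{k+1}=y$. For $0\le t\le k$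 the chambers $z_t$ and $z_{t+1}$ both contain $F\cup\{a_t\}$, and by induction they are joined by a gallery of the required kind.

If $R$ is an $(I\setminus J)$-residue and $x\in R$, let $F\subseteq x$ be the subflag of type $J$; by what was shown, $R$ is the set of chambers containing $F$. For the last claim, the two chambers have the same element of type $i$ and the same element of type $j$.
\end{proof}

\begin{lemma}[Lifting]\label{lem:lift}
Let $\varphi:\mathcal D\to\mathcal C$ be a $2$-cover.
\begin{enumerate}
\item[(L1)] If $x\in\mathcal D$ and $c\sim_i\varphi(x)$, there is a unique $y\sim_ix$ with $\varphi(y)=c$. Hence galleries lift, uniquely once their types and the starting chamber are given, and $\varphi$ maps every $J$-residue onto a $J$-residue.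
\item[(L2)] If $x,y$ lie in a common $J$-residue of $\mathcal D$ with $|J|\le2$, and $\varphi(x)\sim_j\varphi(y)$ for some $j\in J$, then $x\sim_jy$.
\end{enumerate}
\end{lemma}

\begin{proof}
The map $\varphi$ is an isomorphism from $R_{\{i\}}(x)$ onto $R_{\{i\}}(\varphi(x))$, and, if $|J|\le2$, from $R_J(x)$ onto $R_J(\varphi(x))$.
\end{proof}

(L2) is how residues of rank 2 enter: if a square of $\mathcal C$ lies in a residue of rank 2, and three of its sides have been lifted to consecutive adjacencies of $\mathcal D$, then the fourth side closes up in $\mathcal D$ as well.

\section{The idea in rank 4}\label{sec:idea}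

This section explains the proof on its smallest instance. Its claims are special cases of results proved later; the one computation that matters, around Figure~\ref{fig:ladder}, is complete here.

\subsection{Two projective planes meeting in a pentagon}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw (0,0)--(1,1)--(2,0)--(3,1)--(4,0)--(5,1)--(6,0);
\draw[very thick] (0,0)--(2,0)--(4,0)--(6,0);
\draw[very thick] (1,1)--(3,1)--(5,1);
\node[below] at (0,0) {$0$};
\node[above] at (1,1) {$1$};
\node[below] at (2,0) {$2$};
\node[above] at (3,1) {$3$};
\node[below] at (4,0) {$4$};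
\node[above] at (5,1) {$0$};
\node[below] at (6,0) {$1$};
\node at (1,0.36) {$J_0$};
\node at (2,0.62) {$J_1$};
\node at (3,0.36) {$J_2$};
\node at (4,0.62) {$J_3$};
\node at (5,0.36) {$J_4$};
\end{tikzpicture}
\caption{The M\"obius band $K_0$ with vertex set $\mathbb Z/5$ and triangles $J_j=\{j,j+1,j+2\}$. The slanted edges at the left and right end, both with vertices $0$ and $1$, are identified as labeled. The thick edges form the boundary, a single $5$-cycle $E$ through $0,2,4,1,3$. Thin edges have parity $1$, thick edges parity $0$.}
\label{fig:mobius}
\end{figure}

Let $K_0$ be the M\"obius band of Figure~\ref{fig:mobius} and $E$ its boundary circle. Let $L$ be the cone over $K_0$ with a new apex $v$; it consists of the five tetrahedra $J_j\cup\{v\}$ and their faces. Inside $L$ lies the surface $K=K_0\cup(\text{cone over }E)$, a M\"obius band closed up by a disk, that is, a projective plane, with six vertices. Our geometry $P$ has as elements the nonempty faces of $L$, with the dimension as type, and one more element $X$ of type 3, incident with itself and with exactly the faces of $K$. One may think of $X$ as an additional three-dimensional cell attached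 along $K$.

The residue of $X$ is the poset of faces of $K$: a projective plane. The faces of $L$ strictly containing $v$ correspond to the faces of $K_0$, and $X$ lies above such a face exactly when it comes from $E$; so the residue of $v$ is the M\"obius band $K_0$ with a pentagon $X$ glued to its boundary, again a projective plane. The residue of the flag consisting of $v$ and $X$ is the circle $E$.

Assign parity $1$ to the edges $\{j,j+1\}$ and parity $0$ to the edges $\{j,j+2\}$ and $\{v,j\}$. Every triangle of $K$ has an even number of odd edges: two for $J_j$, none for $\{v,j,j+2\}$. The circle $0,1,2,3,4,0$, which runs once around the core of the band, has odd total parity; the circle $E$ has even parity. In Section~\ref{sec:cover} such parities are turned into a two-sheeted 2-cover $\widehat{\mathcal C}$ of $\mathcal C(P)$. The core circle occurs in the residue of $X$ and in the residue of $v$, so both projective planes are unwrapped to spheres: $\widehat{\mathcal C}$ has just one residue $R_X$ over the residue of $X$ and just one residue $R_v$ over the residue of $v$. But $E$ is even, so $R_X\cap R_v$ consists of two pentagons without a common chamber.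 By Lemma~\ref{lem:flags} this does not happen in a geometric chamber system, so $\widehat{\mathcal C}$ is not geometric.

\subsection{Why no larger 2-cover repairs this}

Now let $\mathcal D\to\mathcal C(P)$ be the universal 2-cover, which factors through $\widehat{\mathcal C}$. Let $c$ be a chamber containing $v$ and $X$, and $z\in\mathcal D$ a chamber over $c$. A closed gallery at $c$ that runs once around the core inside the residue of $X$ lifts to a gallery from $z$ to some $z'$; a parallel gallery inside the residue of $v$ lifts to one from $z$ to some $z''$. Both $z'$ and $z''$ project to the other sheet of $\widehat{\mathcal C}$. If $z'$ and $z''$ are unrelated, nothing contradicts $\mathcal D$ being geometric. What we need is that $z'$ itself can be reached from $z$ in both ways, that is, with elements over $X$ and over $v$ kept fixed, respectively. For this we push the gallery from the residue of $X$ into the residue of $v$, using only residues of rank at most 2, which every 2-cover preserves.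

Take a flag $F=(\sigma_0\subset\sigma_1\subset\sigma_2)$ of $K_0$, where $\dim \sigma_k=k$, and write $v\sigma=\{v\}\cup\sigma$. The five chambers
\begin{align*}
F^{(4)}&=(\sigma_0,\sigma_1,\sigma_2,X), & F^{(3)}&=(\sigma_0,\sigma_1,\sigma_2,v\sigma_2), & F^{(2)}&=(\sigma_0,\sigma_1,v\sigma_1,v\sigma_2),\\
F^{(1)}&=(\sigma_0,v\sigma_0,v\sigma_1,v\sigma_2), & F^{(0)}&=(\{v\},v\sigma_0,v\sigma_1,v\sigma_2)
\end{align*}
form a gallery with types $3,2,1,0$ from a chamber containing $X$ through the tetrahedron $v\sigma_2$ to a chamber containing $v$. Let $G=(\sigma_0,\tau_1,\sigma_2)$ be a flag differing from $F$ only in its edge. The two galleries form the ladder of Figure~\ref{fig:ladder}. The chambers of the left square share $\sigma_0$ and $\sigma_2$, and lie in a residue of type $\{1,3\}$; those of the hexagon share $\sigma_0$ and $v\sigma_2$, and lie in a residue of type $\{1,2\}$; those of the right square share $v\sigma_0$ and $v\sigma_2$, and lie in a residue of type $\{0,2\}$. By (L2), lifts of the two rails starting at $1$-adjacent chambers over $F^{(4)}$ and $G^{(4)}$ end at $2$-adjacent chambers over $F^{(0)}$ and $G^{(0)}$. The type of the rung is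 raised by one because $v$ is inserted in front of the chain. An adjacency $F\sim_iG$ with $i=0$ or $i=2$ behaves in the same way, with the hexagon in another place. So a whole gallery in the residue of $X$ can be pushed into the residue of $v$. At its two ends we return to the chamber $c$, which contains both $v$ and $X$, through a similar strip of squares; this strip exists if the edge $\sigma_1$ of the first flag of the gallery belongs to $E$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0]
\foreach \k in {0,1,2,3,4}
 { \fill ({2.5*(4-\k)},1.6) circle (1.8pt);
   \fill ({2.5*(4-\k)},0) circle (1.8pt);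
   \node[above] at ({2.5*(4-\k)},1.65) {$F^{(\k)}$};
   \node[below] at ({2.5*(4-\k)},-0.05) {$G^{(\k)}$}; }
\draw (0,0)--(10,0);
\draw (0,1.6)--(10,1.6);
\foreach \x/\l in {1.25/3,3.75/2,6.25/1,8.75/0}
 { \node[below] at (\x,1.6) {\small $\l$};
   \node[above] at (\x,0) {\small $\l$}; }
\foreach \x/\l in {0/1,2.5/1,7.5/2,10/2}
 { \draw (\x,0)--(\x,1.6);
   \node[right] at (\x,0.8) {\small $\l$}; }
\end{tikzpicture}
\caption{Pushing a $1$-adjacency $F\sim_1G$ in rank 4 from the residue of $X$ (left end) into the residue of $v$ (right end), where it becomes a $2$-adjacency. Numbers are types of adjacency. The two squares and the hexagon in the middle lie in residues of rank 2; $F^{(2)}$ and $G^{(2)}$ are not adjacent.}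
\label{fig:ladder}
\end{figure}

The general proof follows these lines. We replace the M\"obius band by a complex $K_0$ of dimension $n-2$ and the circle $E$ by a subcomplex of dimension $n-3$.

\section{The geometries}\label{sec:geom}

\subsection{The geometry $P$}

We count $\emptyset$ as a face of every simplicial complex and put $|\sigma|=\dim\sigma+1$. A complex is \emph{pure} if all its maximal faces have the same dimension. The \emph{link} $\mathrm{lk}_M(\sigma)$ of a face $\sigma$ of $M$ consists of all $\rho$ disjoint from $\sigma$ with $\sigma\cup\rho\in M$. A \emph{connected} complex is one with at least one vertex and a connected edge graph; equivalently, its poset of nonempty faces is nonempty and connected under comparability.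

Let $n\ge4$, $d=n-2\ge2$ and $I=\{0,1,\dots,n-1\}$. Suppose we are given
\begin{enumerate}
\item[(H1)] a finite pure $d$-dimensional simplicial complex $K_0$ such that $\mathrm{lk}_{K_0}(\sigma)$ is connected for all $\sigma\in K_0$ with $|\sigma|\le d-1$, including $\sigma=\emptyset$;
\item[(H2)] a nonempty pure $(d-1)$-dimensional subcomplex $E\subseteq K_0$ such that $\mathrm{lk}_E(\tau)$ is connected for all $\tau\in E$ with $|\tau|\le d-2$, including $\tau=\emptyset$.
\end{enumerate}
The connectedness of links serves only to make $P$ residually connected. Let $v$ be a new vertex, write $v\sigma=\{v\}\cup\sigma$ (so $v\emptyset=\{v\}$), and put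
\[
K=K_0\cup\{v\tau:\tau\in E\},\qquad L=K_0\cup\{v\sigma:\sigma\in K_0\}.
\]
Then $K\subseteq L$, the complex $K$ is pure of dimension $d=n-2$, and $L$ is pure of dimension $d+1=n-1$. Let $P$ be the set of nonempty faces of $L$ together with one extra element $X$. Order faces by inclusion, and let $\sigma<X$ if and only if $\sigma\in K$; since $K$ is a complex, this is a partial order. The type of a face is its dimension, the type of $X$ is $n-1$, and incidence means comparability.

\begin{lemma}\label{lem:P}
$P$ is a geometry over $I$.
\end{lemma}

\begin{proof}
Distinct comparable elements have different types: this is clear for faces, and faces of $K$ have dimension at most $n-2$. Flags are chains. A chain containing $X$ has its other members in $K$ and extends, by purity of $K$, to a chain with faces of dimensions $0,\dots,n-2$ and $X$; any other chain extends, by purity of $L$, to a chain of faces of dimensions $0,\dots,n-1$. So (a) and (b) hold.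

The residue of a chain $x_1<\dots<x_r$ is the disjoint union of the open intervals $(-\infty,x_1)$, $(x_1,x_2),\dots,(x_r,\infty)$, and elements of different intervals are incident. If two of these intervals are nonempty, the residue is connected. It remains to treat the case that only one interval is nonempty; so we show that each interval containing at least two types is connected, including $P$ itself. Below, $x=\emptyset$ stands for the lower end $-\infty$.

\emph{$(x,y)$ with $y$ a face and $x$ a face or $\emptyset$.} This is the poset of proper nonempty faces of a simplex with $|y|-|x|\ge3$ vertices, which is connected.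

\emph{$(x,X)$ with $x\in K$, possibly $x=\emptyset$.} The types occurring are $|x|,\dots,d$, so $|x|\le d-1$. The interval is the poset of nonempty faces of $\mathrm{lk}_K(x)$. If $x=v\sigma$, this link is $\mathrm{lk}_E(\sigma)$ with $|\sigma|\le d-2$, connected by (H2). If $v\notin x$, it is the union of $\mathrm{lk}_{K_0}(x)$, connected by (H1), and, in case $x\in E$, the cone with apex $v$ over $\mathrm{lk}_E(x)$. In that case, since $|x|\le d-1$ and the facets of $E$ have $d$ vertices, $\mathrm{lk}_E(x)$ has a vertex; it lies in the cone and in $\mathrm{lk}_{K_0}(x)$, so the union is connected.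

\emph{$(x,\infty)$ with $x$ a nonempty face of $L$.} The types occurring are $|x|,\dots,d+1$, so $|x|\le d$. If $v\notin x$, the faces above $x$ form the face poset of the cone with apex $v$ over $\mathrm{lk}_{K_0}(x)$, which is connected; moreover $X>x$, and $X$ lies above some face of $K_0$ strictly containing $x$, which exists by purity of $K_0$. If $x=v\sigma$, then $|\sigma|\le d-1$ and the faces above $x$ form the face poset of $\mathrm{lk}_{K_0}(\sigma)$, connected by (H1). If also $X>x$, then $\sigma\in E$, and since $|\sigma|<d$ there is $\tau\in E$ strictly containing $\sigma$, so that $x<v\tau<X$.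

\emph{$P$ itself.} $L$ is a cone, hence connected, and $X$ is comparable to faces.
\end{proof}

\subsection{Making panels large}

Panels of $P$ may be as small as a single chamber. They can be enlarged by replacing every element by $q$ copies of itself. For a geometry $\Gamma$ and $q\ge1$ let $\Gamma[q]=\Gamma\times\{1,\dots,q\}$, with $(x,a)$ of type $t(x)$, and with $(x,a)$, $(y,b)$ incident if and only if they are equal or $x\ne y$ are incident.

\begin{lemma}\label{lem:thick}
Let $\Gamma$ be a geometry over $I$, $|I|\ge2$. Then $\Gamma[q]$ is a geometry over $I$. Its chambers are the pairs $(c,a)$ with $c$ a chamber of $\Gamma$ and $a=(a_i)\in\{1,\dots,q\}^I$, and $(c,a)\sim_i(c',a')$ if and only if $c\sim_ic'$ and $a_j=a'_j$ for all $j\ne i$. All panels have at least $q$ chambers.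
\end{lemma}

\begin{proof}
A flag of $\Gamma[q]$ is a flag $F$ of $\Gamma$ with a label in $\{1,\dots,q\}$ attached to each element. This gives (a), (b) and the description of chambers, adjacencies and panels. The residue of a labeled flag over $F$ is $\Gamma_F[q]$. If $F$ has corank at least 2, then $\Gamma_F$ is connected and, by (b) for $\Gamma_F$, each $x\in\Gamma_F$ is incident with some $y\ne x$ in $\Gamma_F$. All copies of $x$ are incident with $(y,1)$, so they lie in one component; and if $x\neq y$ are incident, copies of $x$ are incident with copies of $y$. So $\Gamma_F[q]$ is connected.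
\end{proof}

From now on, through Section~\ref{sec:examples}, $\Gamma=P[q]$ with a fixed $q\ge1$, and $\mathcal C=\mathcal C(\Gamma)$; on a first reading take $q=1$. For a chamber $e=(c,a)$ of $\Gamma$ we write $x_k(e)$ for the element of type $k$ in $c$. If $e\sim_ie'$, then $x_k(e)=x_k(e')$ for all $k\ne i$. We regard chambers $c$ of $P$ also as chambers of $\Gamma$, by giving all elements the label 1; this preserves adjacencies.

\section{The double cover}\label{sec:cover}

Suppose that to any two (possibly equal) vertices $a,b$ with $\{a,b\}\in K$ a \emph{parity} $\delta(a,b)=\delta(b,a)\in\mathbb Z/2$ is assigned such that, for all vertices $a,b,c$, not necessarily distinct,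
\begin{equation}\label{eq:cocycle}
\delta(a,b)+\delta(b,c)=\delta(a,c)\qquad\text{whenever }\{a,b,c\}\in K.
\end{equation}
In particular $\delta(a,a)=0$. We want to transport these parities from edges of $K$ to adjacencies of chambers, so we choose a vertex in every chamber. Not every vertex is suitable: \eqref{eq:cocycle} says nothing about triangles $\{v,a,b\}$ outside $K$, and $\delta(v,b)$ may not even be defined. So we avoid $v$. The vertex $x_0(e)$ may be $v$, but the edge $x_1(e)$ always contains a vertex different from $v$. We choose $r(e)\in x_1(e)\setminus\{v\}$ for every chamber $e$ of $\Gamma$, depending only on the underlying chamber of $P$.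

Let $e\sim_ie'$. If $i\ne1$, the two chambers share $x_1$; if $i=1$, they share $x_2$. Both $x_1$ and $x_2$ are faces of $L$, because $2\le n-2$; this is where $n\ge4$ is used. Hence
\begin{equation}\label{eq:S}
\text{there is a face }S\in\{x_1(e),x_2(e)\}\cap\{x_1(e'),x_2(e')\}\text{ that contains $x_1(e)$ and $x_1(e')$.}
\end{equation}
Since $r(e),r(e')\in S\setminus\{v\}\in K_0$, we can define $\eta(e,e')=\delta(r(e),r(e'))$. For a gallery $\gamma=(e_0,\dots,e_k)$ put
\[
h(\gamma)=\sum_{t=1}^k\eta(e_{t-1},e_t)\in\mathbb Z/2 ,
\]
the \emph{parity} of $\gamma$. The next lemma says that closed galleries are even in all proper residues except possibly those of copies of the two elements $\{v\}$ and $X$; in particular they are even in the residue of the flag $\{\{v\},X\}$.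

\begin{lemma}\label{lem:potential}
Let $F$ be a flag of $\Gamma$ whose underlying flag $\bar F$ in $P$ is none of $\emptyset$, $\{\{v\}\}$, $\{X\}$, and let $R$ be the set of chambers of $\Gamma$ containing $F$. There is a function $g:R\to\mathbb Z/2$ with $\eta(e,e')=g(e)+g(e')$ for all adjacent $e,e'\in R$. In particular, such a function exists on every residue $R$ of rank at most $n-2$.
\end{lemma}

\begin{proof}
We find a vertex $a$ such that $\{a,r(e),r(e')\}\in K$ whenever $e,e'\in R$ are adjacent (or equal), and put $g(e)=\delta(a,r(e))$. The claim then follows from \eqref{eq:cocycle}.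

If $\bar F$ contains a face $y$ of dimension at least 1, choose $a\in y\setminus\{v\}$. For $e\in R$ we have $x_1(e)\subseteq y$, so $a,r(e),r(e')$ all lie in $y\setminus\{v\}\in K_0$.

If $\bar F$ contains a vertex $\{a\}$ with $a\ne v$, then $a\in x_1(e)$ for $e\in R$. With $S$ as in \eqref{eq:S}, $a,r(e),r(e')$ lie in $S\setminus\{v\}\in K_0$.

Otherwise $\bar F\subseteq\{\{v\},X\}$, and by assumption $\bar F=\{\{v\},X\}$. Take $a=v$. Since $\{v\}=x_0(e)\subset x_1(e)$, the vertices $a,r(e),r(e')$ lie in $S$ as in \eqref{eq:S}, and $S<X$, that is, $S\in K$.

By Lemma~\ref{lem:flags} a residue of rank at most $n-2$ is the set of chambers containing a flag with at least two elements.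
\end{proof}

On $\mathcal C\times\mathbb Z/2$ define
\[
(e,s)\sim_i(e',s')\iff e\sim_ie'\ \text{ and }\ s'=s+\eta(e,e').
\]
This is an equivalence relation: on an $\{i\}$-residue with $g$ as in Lemma~\ref{lem:potential} the second condition says that $s+g(e)=s'+g(e')$. Let $\widehat{\mathcal C}$ be a connected component of this structure and $p:\widehat{\mathcal C}\to\mathcal C$ the projection. If $\mathcal C$ has a closed gallery of parity 1, as will be the case under hypothesis (H3) below, then $\widehat{\mathcal C}$ has two chambers over each chamber of $\mathcal C$.

\begin{lemma}\label{lem:cover}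
If a residue $R$ of $\mathcal C$ carries a function $g$ as in Lemma~\ref{lem:potential}, then $p$ maps every residue of $\widehat{\mathcal C}$ over $R$, of the same type as $R$, isomorphically onto $R$. In particular, $p$ is an $(n-2)$-cover, and hence a $2$-cover.
\end{lemma}

\begin{proof}
By definition galleries of $\mathcal C$ lift to $\widehat{\mathcal C}$, so $p$ is surjective. Let $(e,s)\in\widehat{\mathcal C}$, let $R=R_J(e)$ and let $g$ be given. The map $e'\mapsto(e',s+g(e)+g(e'))$ preserves $j$-adjacency on $R$ for $j\in J$ and sends $e$ to $(e,s)$. Its image is connected by these adjacencies, and it is closed under them: if $(e',s')$ is in the image and $(e',s')\sim_j(e'',s'')$ with $j\in J$, then $e''\in R$ and $s''=s'+g(e')+g(e'')=s+g(e)+g(e'')$. So the image is the $J$-residue of $(e,s)$, and $p$ is inverse to the map. The last claim follows since, by Lemma~\ref{lem:potential}, a function $g$ exists on every residue of rank at most $n-2$.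
\end{proof}

If a 2-cover $\varphi:\mathcal D\to\mathcal C$ factors as $\varphi=p\chi$ with a morphism $\chi:\mathcal D\to\widehat{\mathcal C}$, write $\chi(x)=(\varphi(x),s(x))$. For any gallery of $\mathcal D$ from $x$ to $y$ with image $\gamma$ in $\mathcal C$ we have
\begin{equation}\label{eq:sheet}
s(x)+s(y)=h(\gamma).
\end{equation}

\section{Pushing a gallery from $X$ to $v$}\label{sec:push}

A \emph{$K_0$-flag} is a chain $F=(\sigma_0\subset\dots\subset\sigma_d)$ of faces of $K_0$ with $\dim\sigma_k=k$. We write $F\sim_iG$ if $F$ and $G$ agree except possibly at index $i$, where $0\le i\le d$. Put $\sigma_{-1}=\emptyset$ and $\sigma_{n-1}=X$. For $0\le j\le n$ let $F^{(j)}$ be the chamber of $P$ whose entry of type $k$ is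
\[
\sigma_k\ \text{ if } k<j,\qquad v\sigma_{k-1}\ \text{ if } k\ge j .
\]
Thus
\[
F^{(n)}=(\sigma_0,\dots,\sigma_d,X),\qquad F^{(j)}=(\sigma_0,\dots,\sigma_{j-1},v\sigma_{j-1},\dots,v\sigma_d)\quad(0\le j\le n-1),
\]
and $F^{(j)}\sim_jF^{(j+1)}$ for $0\le j\le n-1$, since the two chambers differ only in the entry of type $j$. Our last hypothesis is
\begin{enumerate}
\item[(H3)] there is a closed gallery of $K_0$-flags $F_0,F_1,\dots,F_k=F_0$ with $F_{t-1}\sim_{i_t}F_t$ such that the entry $\sigma_{d-1}$ of $F_0$ belongs to $E$ and the gallery $\gamma_0=(F_0^{(n)},\dots,F_k^{(n)})$ has parity $h(\gamma_0)=1$.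
\end{enumerate}

\begin{proposition}\label{prop:main}
Assume \emph{(H1)--(H3)}, with $\delta$ satisfying \eqref{eq:cocycle}. Let $\varphi:\mathcal D\to\mathcal C=\mathcal C(P[q])$ be a $2$-cover of the form $\varphi=p\chi$ with a morphism $\chi:\mathcal D\to\widehat{\mathcal C}$. Then $\mathcal D$ is not geometric.
\end{proposition}

\begin{proof}
For a $K_0$-flag $F$ and $x\in\mathcal D$ over $F^{(n)}$ put $x^{(n)}=x$, and for $j=n-1,\dots,0$ let $x^{(j)}$ be the unique chamber over $F^{(j)}$ with $x^{(j)}\sim_jx^{(j+1)}$.

\medskip\noindent\textbf{Step 1: one adjacency is pushed.} \emph{Let $F\sim_iG$, and let $x\sim_iy$ in $\mathcal D$ lie over $F^{(n)}$ and $G^{(n)}$. Then $x^{(0)}\sim_{i+1}y^{(0)}$.}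

The flags $F,G$ differ at most in $\sigma_i$. This face can enter $F^{(j)}$ in two ways: as $\sigma_i$ in type $i$, if $j\ge i+1$; and as $v\sigma_i$ in type $i+1$, if $j\le i+1$. (For $j=n$ only the first occurs, as $i\le n-2$.) Hence
\[
F^{(j)}\sim_iG^{(j)}\quad(i+2\le j\le n),\qquad F^{(j)}\sim_{i+1}G^{(j)}\quad(0\le j\le i),
\]
while for $j=i+1$ both entries may differ. We claim that, correspondingly,
\[
x^{(j)}\sim_iy^{(j)}\quad(i+2\le j\le n),\qquad x^{(j)}\sim_{i+1}y^{(j)}\quad(0\le j\le i),
\]
and use descending induction on $j$. For $j=n$ the claim is given.

Let $i+2\le j<n$ and let the claim hold for $j+1$. Then $x^{(j)}\sim_jx^{(j+1)}\sim_iy^{(j+1)}\sim_jy^{(j)}$ lie in one $\{i,j\}$-residue, and (L2) gives $x^{(j)}\sim_iy^{(j)}$.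

Next we pass from $j=i+2$ to $j=i$ in one move, across the hexagon. The chambers
\[
x^{(i)}\sim_ix^{(i+1)}\sim_{i+1}x^{(i+2)}\sim_iy^{(i+2)}\sim_{i+1}y^{(i+1)}\sim_iy^{(i)}
\]
lie in one $\{i,i+1\}$-residue and $F^{(i)}\sim_{i+1}G^{(i)}$, so (L2) gives $x^{(i)}\sim_{i+1}y^{(i)}$.

Finally let $0\le j<i$ and let the claim hold for $j+1$. Then $x^{(j)}\sim_jx^{(j+1)}\sim_{i+1}y^{(j+1)}\sim_jy^{(j)}$ lie in one $\{j,i+1\}$-residue, and (L2) gives $x^{(j)}\sim_{i+1}y^{(j)}$.

\medskip\noindent\textbf{Step 2: the two ends are compared.} By Step 1 the gallery will run both in the residue of $X$, through chambers $F_t^{(n)}$, and in the residue of $\{v\}$, through chambers $F_t^{(0)}$. To compare the end points we need a chamber $c$ in both residues, and a path from $F_0^{(n)}$ to $c$ that stays in the residue of $X$. This path exists because $\sigma_{d-1}\in E$.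

\emph{Let $F$ be a $K_0$-flag with $\sigma_{d-1}\in E$, let $c=(\{v\},v\sigma_0,\dots,v\sigma_{d-1},X)$, and let $x\in\mathcal D$ lie over $F^{(n)}$. There is a gallery $\alpha_F$ from $F^{(n)}$ to $c$, depending only on $F$ and using only types different from $n-1$, such that the end $z_x$ of its lift starting at $x$ satisfies $z_x\sim_{n-1}x^{(0)}$.}

For $0\le j\le d$ let $c^{(j)}$ arise from $F^{(j)}$ by replacing its last entry $v\sigma_d$ by $X$:
\[
c^{(j)}=(\sigma_0,\dots,\sigma_{j-1},v\sigma_{j-1},\dots,v\sigma_{d-1},X).
\]
This is a chamber because $v\sigma_{d-1}\in K$. We have $c^{(0)}=c$ and $c^{(j)}\sim_{n-1}F^{(j)}$. Moreover $c^{(j)}\sim_jc^{(j+1)}$ for $j<d$, and $F^{(n)}\sim_dc^{(d)}$, since these two differ only in the entry of type $d$. Let $\alpha_F=(F^{(n)},c^{(d)},\dots,c^{(0)})$, with types $d,d-1,\dots,0$, and let $x,z^{(d)},\dots,z^{(0)}=z_x$ be its lift. We show $z^{(j)}\sim_{n-1}x^{(j)}$ by descending induction on $j$. For $j=d=n-2$, the chambers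
\[
z^{(n-2)}\sim_{n-2}x^{(n)}\sim_{n-1}x^{(n-1)}\sim_{n-2}x^{(n-2)}
\]
lie in one $\{n-2,n-1\}$-residue, and (L2) applies. For $j<d$, the chambers $z^{(j)}\sim_jz^{(j+1)}\sim_{n-1}x^{(j+1)}\sim_jx^{(j)}$ lie in one $\{j,n-1\}$-residue, and (L2) applies again.

\medskip\noindent\textbf{Step 3: conclusion.} Take $F_0,\dots,F_k$ as in (H3) and a chamber $x_0\in\mathcal D$ over $F_0^{(n)}$. Lift $\gamma_0$ to $x_0,\dots,x_k$ with $x_{t-1}\sim_{i_t}x_t$. Write $x=x_0$, $y=x_k$; both lie over $F_0^{(n)}$, so Step 2 with $F=F_0$ gives chambers $z_x,z_y$ over the same chamber $c$.

\emph{In the residue of $X$:} the lifts of $\alpha_{F_0}$ and of $\gamma_0$ use only types at most $n-2$, so $z_x,x,y,z_y$ lie in one $(I\setminus\{n-1\})$-residue. The resulting gallery from $z_x$ to $z_y$ projects to $\gamma_0$ preceded by the inverse of $\alpha_{F_0}$ and followed by $\alpha_{F_0}$, so its parity is $h(\gamma_0)=1$. By \eqref{eq:sheet}, $s(z_x)+s(z_y)=1$.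

\emph{In the residue of $\{v\}$:} by Step 1, $x_0^{(0)},\dots,x_k^{(0)}$ is a gallery with types $i_t+1\ge1$. By Step 2, $z_x\sim_{n-1}x_0^{(0)}$ and $z_y\sim_{n-1}x_k^{(0)}$. So $z_x$ and $z_y$ lie in one $(I\setminus\{0\})$-residue.

Suppose that $\mathcal D$ is geometric. By Lemma~\ref{lem:flags}, $z_x$ and $z_y$ lie in a common residue of type $J=I\setminus\{0,n-1\}$. A gallery in it from $z_x$ to $z_y$ projects to a closed gallery at $c$ inside $R_J(c)$, which has rank $n-2$; by Lemma~\ref{lem:potential} the parity of this closed gallery is $g(c)+g(c)=0$. Then \eqref{eq:sheet} gives $s(z_x)+s(z_y)=0$, a contradiction.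
\end{proof}

\begin{corollary}\label{cor:main}
Under the hypotheses of Proposition~\ref{prop:main} on $K_0$, $E$ and $\delta$, the universal $2$-cover of $\mathcal C$, the $(n-2)$-cover $\widehat{\mathcal C}$, and every universal $m$-cover of $\mathcal C$ with $2\le m\le n-2$ are not geometric.
\end{corollary}

\begin{proof}
All of these are 2-covers. By Lemma~\ref{lem:cover}, $p$ is an $m$-cover for $2\le m\le n-2$, so every universal $m$-cover factors through $p$; and $p$ factors through itself. So Proposition~\ref{prop:main} applies in each case.
\end{proof}

\section{The examples}\label{sec:examples}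

\subsection{A band of simplices}

We need a complex $K_0$ with an odd loop. Let $d\ge2$ and $N=2d+1$, and let $K_0$ have vertex set $\mathbb Z/N$ and facets
\[
J_j=\{j,j+1,\dots,j+d\},\qquad j\in\mathbb Z/N.
\]
For $d=2$ this is the M\"obius band of Figure~\ref{fig:mobius}. We use two properties of the number $N=2d+1$: it is odd, and the integers in $[-d,d]$ represent every class modulo $N$ exactly once.

\begin{lemma}\label{lem:band}
$K_0$ satisfies \emph{(H1)}.
\end{lemma}

\begin{proof}
$K_0$ is pure of dimension $d$. It is connected because the facets $J_j$ and $J_{j+1}$ meet; this is the case $\sigma=\emptyset$. Let $1\le|\sigma|\le d-1$ and fix $s\in\sigma$. The facets containing $s$ are $J_{s-k}=s+[-k,d-k]$ with $0\le k\le d$, and $[-k,d-k]\subseteq[-d,d]$. A vertex $s+u$ with $u\in[-d,d]$ therefore lies in $J_{s-k}$ if and only if $-u\le k\le d-u$. So the facets containing $\sigma$ are the $J_{s-k}$ with $k$ in some interval of integers. Two consecutive ones among them meet in exactly $d>|\sigma|$ vertices, including all of $\sigma$, so they have a common vertex outside $\sigma$. Since $\mathrm{lk}_{K_0}(\sigma)$ is the union of the simplices $J_{s-k}\setminus\sigma$ over these $k$,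 it is connected.
\end{proof}

For $\{a,b\}\in K_0$ let $u(a,b)$ be the unique integer in $[-d,d]$ with $b=a+u(a,b)$ in $\mathbb Z/N$. If $a=j+\alpha$ and $b=j+\beta$ with $0\le\alpha,\beta\le d$, then $u(a,b)=\beta-\alpha$. We put
\[
\delta(a,b)=u(a,b)\bmod 2\qquad(\{a,b\}\in K_0).
\]
This is symmetric, since $u(b,a)=-u(a,b)$. To check \eqref{eq:cocycle} it is enough to find for every facet $S$ of $K$ a function $f:S\to\mathbb Z/2$ with $\delta(a,b)=f(a)+f(b)$ on $S$. For $S=J_j$ the function $f(j+\alpha)=\alpha \bmod 2$ ($0\le \alpha\le d$) does this.

\begin{lemma}\label{lem:turn}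
Let $n=d+2$ and let $F_0$ be a $K_0$-flag with $\sigma_d=J_0$. There is a closed gallery $F_0,F_1,\dots,F_k=F_0$ of $K_0$-flags such that $(F_0^{(n)},\dots,F_k^{(n)})$ has parity $1$, for every choice of $E$, of the values of $\delta$ on pairs containing $v$, and of the base vertices $r(e)$.
\end{lemma}

\begin{proof}
The $K_0$-flags with $\sigma_d=J_j$ correspond to the orderings of the $d+1$ vertices of $J_j$. Interchanging two neighbors in an ordering changes a single $\sigma_i$ with $i\le d-1$, so any two of these flags are joined by a gallery of such flags. A flag with $\sigma_d=J_j$ and $\sigma_{d-1}=J_j\cap J_{j+1}$ is $d$-adjacent to the flag with the same $\sigma_0,\dots,\sigma_{d-1}$ and with $\sigma_d=J_{j+1}$. Hence there is a closed gallery from $F_0$ to $F_0$ running through successive stages $j=0,1,\dots,N$, where $\sigma_d=J_j$ in stage $j$ (and $J_N=J_0$).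

We follow the base vertices $r_t=r(F_t^{(n)})\in\sigma_1\subseteq J_j$, where $F_t$ is in stage $j\in\{0,\dots,N\}$. Let $\rho_t\in\{j,\dots,j+d\}\subset\mathbb Z$ be the integer in this range representing $r_t$. We claim $u(r_{t-1},r_t)=\rho_t-\rho_{t-1}$ for all $t$. Inside a stage this was noted above. When the gallery passes from stage $j$ to stage $j+1$, only $\sigma_d$ changes, so $\sigma_1$ is unchanged and $\sigma_1\subseteq\sigma_{d-1}=J_j\cap J_{j+1}$, because $d\ge2$. So $\rho_{t-1}$ and $\rho_t$ both lie in $\{j+1,\dots,j+d\}$, their difference lies in $[-d,d]$, and the claim follows.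

At the end, $\rho_0\in\{0,\dots,d\}$ and $\rho_k\in\{N,\dots,N+d\}$ represent the same vertex $r_0=r_k$, so $\rho_k=\rho_0+N$. Hence $\sum_tu(r_{t-1},r_t)=N$, which is odd.
\end{proof}

\subsection{Two choices of $E$}

It remains to choose $E$, and to extend $\delta$ to the vertex $v$ so that \eqref{eq:cocycle} holds on the facets of $K$ containing $v$.

\begin{example}[all ranks $n\ge4$]\label{ex:one}
Let $d=n-2$ and let $E$ be the full simplex on $\{0,1,\dots,d-1\}\subset J_0$. Links in a simplex are simplices, so (H2) holds. The only facet of $K$ containing $v$ is $S=\{v,0,1,\dots,d-1\}$. Put $f(v)=0$ and $f(b)=b\bmod2$ for $0\le b\le d-1$; then $\delta(a,b)=f(a)+f(b)$ for $a,b\in S\setminus\{v\}$, and we define $\delta(v,b)=\delta(b,v)=f(b)$ and $\delta(v,v)=0$. So \eqref{eq:cocycle} holds. For $F_0=(\{0\},\{0,1\},\dots,\{0,\dots,d\})$ we have $\sigma_d=J_0$ and $\sigma_{d-1}\in E$; by Lemma~\ref{lem:turn}, (H3) holds.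
\end{example}

\begin{example}[thin, rank 4, 180 chambers]\label{ex:two}
Let $n=4$, $d=2$, $N=5$, and let $E$ be the $5$-cycle with edges $\{j,j+2\}$, the boundary of the M\"obius band. (H2) says that $E$ is nonempty, pure of dimension 1 and connected, which is true. The facets of $K$ containing $v$ are the triangles $\{v,j,j+2\}$. As $\delta(j,j+2)=0$, we may put $\delta(v,b)=\delta(b,v)=0$ for all $b$, including $b=v$, and \eqref{eq:cocycle} holds. For $F_0=(\{0\},\{0,2\},\{0,1,2\})$ we have $\sigma_2=J_0$ and $\sigma_1\in E$; by Lemma~\ref{lem:turn}, (H3) holds.

Take $q=1$. We verify that all panels have two chambers. A panel of type 0 or 1 belongs to the two vertices of an edge, or to the two edges of a triangle containing a given vertex. In a panel of type 2 whose element of type 3 is a tetrahedron, we see the two triangles of the tetrahedron containing a given edge. In a panel of type 2 whose element of type 3 is $X$, we see the triangles of $K$ containing a given edge of $K$. These are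
\begin{itemize}
\item for $\{j,j+1\}$: exactly $J_{j-1}$ and $J_j$;
\item for $\{j,j+2\}$: exactly $J_j$ and $\{v,j,j+2\}$;
\item for $\{v,b\}$: exactly $\{v,b,b+2\}$ and $\{v,b,b-2\}$.
\end{itemize}
In a panel of type 3 we see the elements of type 3 above a given triangle of $L$. These are
\begin{itemize}
\item for $J_j$: exactly $vJ_j$ and $X$;
\item for $\{v,j,j+1\}$: exactly $vJ_{j-1}$ and $vJ_j$, since $\{j,j+1\}\notin E$;
\item for $\{v,j,j+2\}$: exactly $vJ_j$ and $X$.
\end{itemize}
So $P$ is thin. There are $5$ tetrahedra with $24$ chambers each, and the $10$ triangles of $K$ give $6$ chambers each containing $X$: altogether $5\cdot24+10\cdot6=180$ chambers.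
\end{example}

\begin{proof}[Proof of Theorem A]
For $n\ge4$ and $q\ge1$ take $\Gamma=P[q]$ with $P$ from Example~\ref{ex:one}. It is finite, it is a geometry whose panels have at least $q$ chambers by Lemmas~\ref{lem:P} and~\ref{lem:thick}, and (i)--(iii) hold by Corollary~\ref{cor:main}. For the thin geometry take $P$ from Example~\ref{ex:two} and apply Corollary~\ref{cor:main} with $q=1$.
\end{proof}

\section{When is a 2-cover geometric?}\label{sec:positive}

We turn to positive results. First, geometricity is a statement about how residues of corank 1, that is, of types $I\setminus\{i\}$, intersect.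

\begin{lemma}\label{lem:G}
A chamber system $\mathcal C$ over $I$, $|I|\ge2$, is geometric if and only if
\begin{enumerate}
\item[(G)] for every nonempty $J\subseteq I$ and all pairwise intersecting residues $R_i$ of type $I\setminus\{i\}$, $i\in J$, the intersection $\bigcap_{i\in J}R_i$ is a residue of type $I\setminus J$ (in particular nonempty).
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mathcal C=\mathcal C(\Gamma)$. By Lemma~\ref{lem:flags} every residue of type $I\setminus\{i\}$ is the set $C_a$ of chambers containing some element $a$ of type $i$. If $C_a$ and $C_b$ intersect, then $a$ and $b$ lie in a common chamber and are incident. So pairwise intersecting $C_{a_i}$, $i\in J$, yield a flag $F=\{a_i:i\in J\}$, and $\bigcap C_{a_i}$ is the set of chambers containing $F$, an $(I\setminus J)$-residue by Lemma~\ref{lem:flags}.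

Conversely, assume (G). Let $\Gamma$ have as elements of type $i$ the pairs $(i,R)$ with $R$ an $(I\setminus\{i\})$-residue, two elements being incident if and only if their residues intersect. Distinct residues of equal type are disjoint, so (a) holds. For a chamber $x$ of $\mathcal C$ put
\[
\Phi(x)=\{(i,R_{I\setminus\{i\}}(x)):i\in I\},
\]
a chamber of $\Gamma$. By (G), the residues of a nonempty flag have a common chamber $x$, and the flag is contained in $\Phi(x)$; the empty flag is contained in every $\Phi(x)$. So (b) holds. By (G) with $J=I$, the residues of a chamber of $\Gamma$ have exactly one chamber in common, so $\Phi$ is a bijection onto the chambers of $\Gamma$. If $x\sim_iy$, then $\Phi(x)\sim_i\Phi(y)$. If $\Phi(x)\sim_i\Phi(y)$, then $y\in\bigcap_{j\ne i}R_{I\setminus\{j\}}(x)$, which by (G) is an $\{i\}$-residue, and it contains $x$; so $x\sim_iy$.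

It remains to see that $\Gamma$ is residually connected. Let $F$ be a flag of type $J$ and corank at least 2, and let $R$ be the intersection of its residues ($R=\mathcal C$ if $J=\emptyset$), which is an $(I\setminus J)$-residue. If an element of type $k\notin J$ is incident with all of $F$, then by (G), applied to $F$ and this element, it is of the form $(k,R_{I\setminus\{k\}}(x))$ with $x\in R$. For $x\in R$ the members of $\Phi(x)$ of types outside $J$ belong to $\Gamma_F$ and are pairwise incident. If $x\sim_jy$ in $R$ with $j\notin J$, then $\Phi(x)$ and $\Phi(y)$ share an element of each type $k\notin J\cup\{j\}$, and there is such a $k$. As $R$ is connected by adjacencies with types outside $J$, $\Gamma_F$ is connected.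
\end{proof}

In a 2-cover, condition (G) can be tested in single fibers. Let $\varphi:\mathcal C'\to\mathcal C$ be a 2-cover. For a chamber $c$ of $\mathcal C$ let $\Phi_c=\varphi^{-1}(c)$ be the fiber over $c$. For $x,y\in\Phi_c$ write $x\equiv^Jy$ if $R_J(x)=R_J(y)$, and write $\equiv_i$ for $\equiv^{I\setminus\{i\}}$. If $J\subseteq J'$, then $\equiv^J$ is finer than (or equal to) $\equiv^{J'}$.

\begin{thmC}
Let $\varphi:\mathcal C'\to\mathcal C$ be a $2$-cover with $\mathcal C$ geometric over $I$, $|I|\ge3$. Then $\mathcal C'$ is geometric if and only if for every chamber $c$ of $\mathcal C$, every nonempty $J\subseteq I$, and every family of pairwise intersecting $\equiv_i$-classes $X_i\subseteq\Phi_c$, $i\in J$, the intersection $\bigcap_{i\in J}X_i$ is a (nonempty) $\equiv^{I\setminus J}$-class.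
\end{thmC}

\begin{proof}
We use repeatedly that $\varphi$ maps $J$-residues onto $J$-residues (L1), and Lemma~\ref{lem:G}.

Let $\mathcal C'$ be geometric and let $X_i$ be given. Then $X_i=R_i'\cap\Phi_c$ with an $(I\setminus\{i\})$-residue $R'_i$, and the $R_i'$ pairwise intersect. By (G), $R'=\bigcap R_i'$ is an $(I\setminus J)$-residue. Its image is an $(I\setminus J)$-residue contained in $\bigcap_{i\in J}R_{I\setminus\{i\}}(c)$, which equals $R_{I\setminus J}(c)$ by (G) for $\mathcal C$; so the image contains $c$. Hence $\bigcap X_i=R'\cap\Phi_c$ is nonempty and an $\equiv^{I\setminus J}$-class.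

Conversely, assume the fiber condition, and let $R_i'$, $i\in J$, be pairwise intersecting residues of types $I\setminus\{i\}$. Their images pairwise intersect, so $R=\bigcap\varphi(R_i')$ is an $(I\setminus J)$-residue by (G) for $\mathcal C$. Pick $c\in R$. Then $X_i=R_i'\cap\Phi_c$ is nonempty, and is an $\equiv_i$-class. To see that the $X_i$ pairwise intersect, let $i\ne k$ in $J$ and $w\in R_i'\cap R_k'$. Then $\varphi(w)\in\varphi(R_i')\cap\varphi(R_k')=R_{I\setminus\{i,k\}}(c)$. So $R_{I\setminus\{i,k\}}(w)$, which is contained in $R_i'\cap R_k'$, maps onto $R_{I\setminus\{i,k\}}(c)$ and contains a chamber over $c$; this chamber lies in $X_i\cap X_k$. By assumption $\bigcap X_i=R'\cap\Phi_c\ne\emptyset$ for some $(I\setminus J)$-residue $R'$. Since $R'$ meets each $R_i'$ and $I\setminus J\subseteq I\setminus\{i\}$, we have $R'\subseteq\bigcap R_i'$. For the other inclusion, let $w\in\bigcap R_i'$. Then $\varphi(w)\in R=R_{I\setminus J}(c)$, so $R_{I\setminus J}(w)$ contains some $w'$ over $c$. As $R_{I\setminus J}(w)\subseteq\bigcap R_i'$, we get $w'\in\bigcap X_i\subseteq R'$, hence $w\in R'$. So $\bigcap R_i'=R'$ is an $(I\setminus J)$-residue, (G)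 holds for $\mathcal C'$, and Lemma~\ref{lem:G} applies.
\end{proof}

\begin{corollary}\label{cor:inj}
Let $\varphi:\mathcal C'\to\mathcal C$ be a $2$-cover with $\mathcal C$ geometric over $I$, $|I|\ge3$, and let $i_0\in I$. If $\varphi$ is injective on every residue of type $I\setminus\{j\}$ for every $j\ne i_0$, then $\mathcal C'$ is geometric.
\end{corollary}

\begin{proof}
For $j\ne i_0$, the relation $\equiv_j$ is equality on fibers. Let $X_i$, $i\in J$, be as in Theorem~C. If $|J|=1$, there is nothing to show. If $|J|\ge2$, choose $j\in J\setminus\{i_0\}$; then $X_j=\{w\}$ for some $w$. As $X_j$ meets every $X_i$, we have $\bigcap X_i=\{w\}$. This is an $\equiv^{I\setminus J}$-class, because $\equiv^{I\setminus J}$ is finer than $\equiv_j$, which is equality.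
\end{proof}

\begin{proof}[Proof of Theorem B]
Let $|I|=n\ge3$. An $(n-1)$-cover is a 2-cover and is injective on all residues of types $I\setminus\{j\}$, so Corollary~\ref{cor:inj} applies. For $n=3$ an $(n-1)$-cover is the same as a 2-cover.
\end{proof}

\begin{remark}[Sharpness of Corollary~\ref{cor:inj}]
The corollary allows $\varphi$ to be non-injective on residues of one type $I\setminus\{i_0\}$. It becomes false if injectivity is dropped for just one residue in each of two types. Take $q=1$ and $p:\widehat{\mathcal C}\to\mathcal C(P)$ from Example~\ref{ex:one} or~\ref{ex:two}; $\widehat{\mathcal C}$ is not geometric. By Lemmas~\ref{lem:potential} and~\ref{lem:cover}, $p$ is injective on all residues of corank 1 except those lying over the residue of $\{v\}$ or of $X$. Over each of these there is only one residue of $\widehat{\mathcal C}$. Indeed, in Step 3 of the proof of Proposition~\ref{prop:main} with $\mathcal D=\widehat{\mathcal C}$, the chambers $z_x,z_y$ are the two chambers over $c$, and they lie in a common residue over the residue of $X$ and in a common residue over the residue of $\{v\}$. By lifting galleries, each of these two residues contains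 both chambers over every chamber of its image.
\end{remark}

In rank 4 the criterion takes a simple form: there is no nontrivial triangle in a fiber.

\begin{corollary}\label{cor:rank4}
Let $|I|=4$ and let $\varphi:\mathcal C'\to\mathcal C$ be a $2$-cover with $\mathcal C$ geometric over $I$. Then $\mathcal C'$ is geometric if and only if for every chamber $c$ of $\mathcal C$, all distinct $i,j,k\in I$ and all $x,y,z\in\Phi_c$
\begin{equation}\label{eq:triangle}
x\equiv_iy\equiv_jz\equiv_kx\quad\Longrightarrow\quad x=y=z.
\end{equation}
\end{corollary}

\begin{proof}
If $|J|\ge2$, then $|I\setminus J|\le2$ and $\equiv^{I\setminus J}$ is equality on fibers. So for $|J|\ge2$ the condition of Theorem~C says that pairwise intersecting classes $X_i$, $i\in J$, have exactly one common chamber; for $|J|=1$ it holds trivially.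

Assume \eqref{eq:triangle}. \emph{$|J|=2$:} if $x,y\in X_i\cap X_j$, then $x\equiv_iy\equiv_jx\equiv_kx$ for any third type $k$, so $x=y$. \emph{$|J|=3$:} if $X_i,X_j,X_k$ pairwise intersect, choose $y\in X_i\cap X_j$, $z\in X_j\cap X_k$, $x\in X_k\cap X_i$. Then $x\equiv_iy\equiv_jz\equiv_kx$, so $x=y=z$ is a common chamber, and it is the only one by the case $|J|=2$. \emph{$|J|=4$:} let $X_i\cap X_j=\{w\}$. By the case $|J|=3$, applied to $X_i,X_j$ and either of the other two classes, both of these contain $w$.

Conversely, let $\mathcal C'$ be geometric and $x\equiv_iy\equiv_jz\equiv_kx$. Let $X_i\ni x,y$, $X_j\ni y,z$ and $X_k\ni z,x$ be the corresponding classes. By Theorem~C they have a common chamber $w$, and any two of them have exactly one common chamber. Hence $w=y$, $w=z$ and $w=x$.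
\end{proof}

In these terms, the universal 2-covers of our examples of rank 4 already violate the simplest instance $z=x$ of \eqref{eq:triangle}: the chambers $z_x\ne z_y$ in the proof of Proposition~\ref{prop:main} lie in one fiber and satisfy $z_x\equiv_0z_y$ and $z_x\equiv_3z_y$.

\begin{thebibliography}{9}
\bibitem{GCS}
\emph{Geometries And Chamber Systems},
\url{https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/83955/1/0867-04.pdf}.
\end{thebibliography}

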